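\title{Norm-preserving extension of Hilbert space valued maps and contractive projections between biduals of $C^*$-algebras}

\begin{abstract}
Let $A\subset B$ be $C^*$-algebras. We prove that if every bounded linear map from $A$ to $\ell_2$ extends to $B$ with the same norm, then there is a contractive projection of $B^{**}$ onto $A^{**}$. Maps of finite rank and almost norm-preserving extensions suffice, and $\ell_2$ may be replaced by $\ell_p$ for $2\le p<\infty$ but not by $\ell_\infty$. The weak expectation property of a $C^*$-algebra and the injectivity of a von Neumann algebra are thereby characterized by the extension of $\ell_2$-valued maps. The proof completes an arbitrary norm on $\mathbb C^n$ to a multiple of the Euclidean norm by adding moduli of linear forms, and realizes the added terms on orthogonal projections of $A^{**}$.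
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A\subset B$ be an inclusion of $C^*$-algebras. We identify the bidual $A^{**}$ with its canonical image in the von Neumann algebra $B^{**}$, which is the weak$^*$-closure of $A$. A \emph{contractive projection} of $B^{**}$ onto $A^{**}$ is a linear map $P:B^{**}\to A^{**}$ with $\|P\|\le1$ and $P(x)=x$ for all $x\in A^{**}$.

Such a projection is a device for extending maps. If it exists, then every bounded linear map $u$ from $A$ into a dual Banach space extends to $B$ with the same norm: one extends $u$ to $A^{**}$ by weak$^*$-continuity and composes with $P$. It is natural to ask which target spaces are rich enough to detect $P$. The targets $\mathbb C$ and $\ell_\infty$ detect nothing, because the Hahn--Banach theorem, applied to each coordinate, gives norm-preserving extensions for every inclusion. For the separable infinite-dimensional Hilbert space $\ell_2$ the situation is more delicate. By the non-commutative Grothendieck theorem, as quoted in \cite{TPCOS}, there is a universal constant $C$ such that, for every inclusion $A\subset B$, every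 bounded linear map $u:A\to\ell_2$ has an extension $\tilde u:B\to\ell_2$ with $\|\tilde u\|\le C\|u\|$. The following problem, posed in \cite{TPCOS}, concerns the case in which no norm is lost.

\medskip
\noindent\textbf{Problem.} \emph{Assume that every bounded linear map $u:A\to\ell_2$ has an extension $\tilde u:B\to\ell_2$ with $\|\tilde u\|=\|u\|$. Is there a contractive projection of $B^{**}$ onto $A^{**}$?}
\medskip

In the simplest cases the projection exists for reasons that have nothing to do with the assumption. If $A$ is a closed two-sided ideal of $B$, then $A^{**}$ is an ideal of $B^{**}$, because multiplication is separately weak$^*$-continuous, and $P(x)=exe$ will do, where $e$ is the unit of $A^{**}$. If $A$ is commutative or finite-dimensional, then $A^{**}$ is a von Neumann algebra of type I, and $P$ exists for every $B$ (apply Lemma~\ref{lem:typeI} with $z=e$ and compose with $x\mapsto exe$). On the other hand there are inclusions without a contractive projection, for instance the von Neumann algebra of the free group $\mathbb F_2$ inside $B(\ell_2(\mathbb F_2))$; see Section~\ref{sec:lp}.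

One might well guess that the answer to the problem is negative. Up to the factor $C$, the assumption holds for every inclusion, so all its content lies in the value $1$ of the constant. Moreover, after passing to adjoints (Section~\ref{sec:lifting}), the assumption says that linear maps from the \emph{Euclidean} spaces $\ell_2^n$ into $A^*$ can be lifted to $B^*$ without increase of norm, while the conclusion says that \emph{every} finite-dimensional subspace of $A^*$, with whatever norm it carries, can be so lifted. Nevertheless the answer is positive.

\begin{theorem}\label{thm:main}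
Let $A\subset B$ be $C^*$-algebras. The following are equivalent.
\begin{enumerate}
\item[(i)] Every bounded $u:A\to\ell_2$ has an extension $\tilde u:B\to\ell_2$ with $\|\tilde u\|=\|u\|$.
\item[(ii)] For all $n\ge1$ and $\varepsilon>0$, every bounded $u:A\to\ell_2^n$ has an extension $\tilde u:B\to\ell_2^n$ with $\|\tilde u\|\le(1+\varepsilon)\|u\|$.
\item[(iii)] There is a contractive projection $P:B^{**}\to A^{**}$.
\item[(iv)] For every Banach space $X$, every bounded $u:A\to X^*$ has an extension $\tilde u:B\to X^*$ with $\|\tilde u\|=\|u\|$.
\end{enumerate}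
\end{theorem}

The implication (i)$\Rightarrow$(iii) answers the problem. The same proof covers a range of $\ell_p$ targets.

\begin{theorem}\label{thm:lp}
Let $A\subset B$ be $C^*$-algebras and let $2\le p<\infty$. The conditions of Theorem~\ref{thm:main} are also equivalent to each of the following.
\begin{enumerate}
\item[(i$_p$)] Every bounded $u:A\to\ell_p$ has an extension $\tilde u:B\to\ell_p$ with $\|\tilde u\|=\|u\|$.
\item[(ii$_p$)] For all $n\ge1$ and $\varepsilon>0$, every bounded $u:A\to\ell_p^n$ has an extension $\tilde u:B\to\ell_p^n$ with $\|\tilde u\|\le(1+\varepsilon)\|u\|$.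
\end{enumerate}
For $p=\infty$ the analogous statement fails.
\end{theorem}

Taking $B=B(H)$ gives two characterizations. A $C^*$-algebra $A\subset B(H)$ has the \emph{weak expectation property} if there is a completely positive contraction $T:B(H)\to A^{**}$ with $T(a)=a$ for $a\in A$. A von Neumann algebra $M\subset B(H)$ is \emph{injective} if there is a contractive projection of $B(H)$ onto $M$.

\begin{corollary}\label{cor:wep}
\begin{enumerate}
\item[(a)] A $C^*$-algebra $A\subset B(H)$ has the weak expectation property if and only if every bounded $u:A\to\ell_2$ extends to $B(H)$ with the same norm.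
\item[(b)] A von Neumann algebra $M\subset B(H)$ is injective if and only if every bounded $u:M\to\ell_2$ extends to $B(H)$ with the same norm.
\end{enumerate}
\end{corollary}

The only substantial implication is (ii)$\Rightarrow$(iii), and its idea is to \emph{pad}. Given a finite-dimensional space $F$ of normal functionals on a corner $qA^{**}q$, we add to its elements further functionals, carried by projections orthogonal to $q$, so that the norm of the sum becomes almost Euclidean. The padded family can be lifted by assumption. The padding lives on elements of $A^{**}$, where the lifted functionals are prescribed, so it consumes a known part of their norm, and what remains for the corner $qB^{**}q$ is almost exactly the norm of $F$. Section~\ref{sec:model} shows this on a two-dimensional example. Section~\ref{sec:norms} proves that every norm can be padded, Section~\ref{sec:corner} treats a corner, and Section~\ref{sec:global} passes from a corner to the whole bidual.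

\section{Conventions, standard facts and the easy implications}\label{sec:prelim}

Spaces and maps are complex-linear unless the contrary is said. A \emph{projection} in an algebra is a self-adjoint idempotent, whereas a \emph{contractive projection} is always a linear map of norm at most $1$ from a space onto a subspace, equal to the identity on the subspace. On $\mathbb C^n$ we put $\langle h,s\rangle=\sum_jh_j\bar s_j$ and $|h|=\langle h,h\rangle^{1/2}$; the standard basis is $e_1,\dots,e_n$, the unit sphere is $S$, and $\sigma$ is the normalized surface measure on $S$, which is invariant under unitary maps.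

Throughout, $M=A^{**}$ and $N=B^{**}$, and $e$ is the unit of $M$. It is a projection of $N$ and may differ from the unit of $N$. The predual of a von Neumann algebra $R$ is the space $R_*\subset R^*$ of weak$^*$-continuous (\emph{normal}) functionals, and $R=(R_*)^*$ isometrically. Two projections $q,r\in R$ are \emph{orthogonal} if $qr=0$ and \emph{equivalent}, written $q\sim r$, if $v^*v=q$ and $vv^*=r$ for some $v\in R$. A projection $q\in R$ is \emph{abelian} if $qRq$ is commutative, and $R$ is of \emph{type I} if every nonzero central projection majorizes a nonzero abelian projection. A linear map $T$ between $C^*$-algebras is \emph{completely positive} if for every $k$ the map $[y_{ij}]\mapsto[T(y_{ij})]$ on $k\times k$ matrices is positive. We use the following textbook facts.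

\begin{enumerate}
\item[(F1)] \emph{Biduals.} $N=B^{**}$ is a von Neumann algebra with predual $B^*$: each $\varphi\in B^*$ has a unique normal extension to $N$, of the same norm. $M$ is a weak$^*$-closed $*$-subalgebra of $N$, its weak$^*$-topology is the one induced by $N$, and $A$ is weak$^*$-dense in it.
\item[(F2)] \emph{Projections.} Let $R$ be a von Neumann algebra. If $q\in R$ is a projection, then $qRq$ is a von Neumann algebra with unit $q$, and $x\mapsto qxq$ is a weak$^*$-continuous contraction. If $R\ne0$, it has a normal state. The projections of $R$ span a norm-dense subspace. Each $x\in R$ has a polar decomposition $x=v|x|$ with $v\in R$, where $vv^*$ and $v^*v$ are the projections onto the closures of the ranges of $x$ and $x^*$. If $(q_i)$ and $(r_i)$ are two families of mutually orthogonal projections of $R$ with $q_i\sim r_i$, then the strong sums $\sum q_i$ and $\sum r_i$ are equivalent projections of $R$.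
\item[(F3)] \emph{Tomiyama's theorem.} A contractive projection of a $C^*$-algebra onto a $C^*$-subalgebra is a completely positive conditional expectation.
\item[(F4)] \emph{Positive maps.} A unital positive map between unital $C^*$-algebras has norm $1$.
\item[(F5)] \emph{Type decomposition.} The unit of a von Neumann algebra $R$ is the sum of two orthogonal central projections $z_1,z_2$ such that $z_1R$ is of type I (or zero) and $z_2R$ contains no nonzero abelian projection.
\item[(F6)] \emph{Injectivity of type I algebras.} If $R\subset B(H)$ is a von Neumann algebra of type I, there is a contractive projection of $B(H)$ onto $R$.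
\end{enumerate}

One construction will be used three times. Let $X,Y$ be Banach spaces, let $u:Y\to X^*$ be bounded, and let $\kappa_X:X\to X^{**}$ be the canonical embedding. The map
\begin{equation}\label{eq:hat}
\hat u=\kappa_X^*\circ u^{**}:Y^{**}\to X^*
\end{equation}
is weak$^*$-continuous, since it is the adjoint of $u^*\circ\kappa_X$, and $\|\hat u\|\le\|u\|$. For $y\in Y$ and $x\in X$ we have $\hat u(y)(x)=u^{**}(y)(\kappa_Xx)=u(y)(x)$, so $\hat u$ extends $u$.

\begin{lemma}\label{lem:easy}
Let $2\le p<\infty$. Then \textup{(iii)}$\Rightarrow$\textup{(iv)}$\Rightarrow$\textup{(i$_p$)}$\Rightarrow$\textup{(ii$_p$)}.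
\end{lemma}

\begin{proof}
Assume (iii) and let $u:A\to X^*$ be bounded. Put $\tilde u=\hat u\circ P|_B$. For $a\in A$ we have $\tilde u(a)=\hat u(a)=u(a)$, and $\|\tilde u\|\le\|u\|$; equality holds because $\tilde u$ extends $u$. This is (iv). Since $\ell_p$ is isometrically the dual of $\ell_{p'}$, where $1/p+1/p'=1$, (iv) implies (i$_p$). Finally, regard $\ell_p^n$ as the span of the first $n$ basis vectors of $\ell_p$. Given $u:A\to\ell_p^n$, extend it to a map $B\to\ell_p$ of the same norm and delete all coordinates after the $n$-th, which does not increase the norm. This gives (ii$_p$).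
\end{proof}

Conditions (i) and (ii) are (i$_2$) and (ii$_2$). It remains to prove (ii$_p$)$\Rightarrow$(iii).

\section{Liftings of normal functionals}\label{sec:lifting}

We translate both the assumption and the conclusion into statements about functionals. Let $R$ be a von Neumann algebra contained isometrically in a Banach space $Z$. If $E$ is a vector space and $h\mapsto\psi_h$ is a linear map from $E$ to $R_*$, a \emph{lifting} of it to $Z^*$ is a \emph{linear} map $h\mapsto\tilde\psi_h$ from $E$ to $Z^*$ with $\tilde\psi_h|_R=\psi_h$ for all $h$. The Hahn--Banach theorem extends each $\psi_h$ separately with the same norm; the difficulty is to keep both the norms and the linearity in $h$.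

\begin{lemma}\label{lem:dual}
Let $2\le p<\infty$, let $1/p+1/p'=1$, and assume \textup{(ii$_p$)}. Let $h\mapsto\psi_h$ be a linear map from $\mathbb C^n$ to $M_*$ with $\|\psi_h\|\le C\|h\|_{p'}$ for all $h$. For every $\varepsilon>0$ it has a lifting to $N^*$ with $\|\tilde\psi_h\|\le(1+\varepsilon)C\|h\|_{p'}$ for all $h$.
\end{lemma}

\begin{proof}
If $\varphi_1,\dots,\varphi_n$ are bounded functionals on a Banach space $Y$ and $u(y)=(\varphi_j(y))_{j\le n}$, then the duality between $\ell_p^n$ and $\ell_{p'}^n$ gives
\begin{equation}\label{eq:dualnorm}
\|u:Y\to\ell_p^n\|=\sup_{\|y\|\le1}\ \sup_{\|h\|_{p'}\le1}\Big|\sum_jh_j\varphi_j(y)\Big|=\sup_{\|h\|_{p'}\le1}\Big\|\sum_jh_j\varphi_j\Big\|.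
\end{equation}
Apply this to $\varphi_j=\psi_{e_j}|_A$: the map $u:A\to\ell_p^n$ has norm at most $C$. By (ii$_p$) it has an extension $\tilde u:B\to\ell_p^n$ of norm at most $(1+\varepsilon)C$. Let $\tilde\varphi_j\in B^*$ be the coordinates of $\tilde u$, regarded as normal functionals on $N$ by (F1), and put $\tilde\psi_h=\sum_jh_j\tilde\varphi_j$. The bound on $\|\tilde\psi_h\|$ is \eqref{eq:dualnorm} for $\tilde u$. The functionals $\tilde\psi_h|_M$ and $\psi_h$ are weak$^*$-continuous on $M$ and agree on $A$, so they are equal.
\end{proof}

Now the conclusion. If $P:Z\to R$ is a contractive projection, then $f\mapsto f\circ P$ is a lifting of the identity map of $R_*$ that preserves norms. Conversely, approximate liftings on finite-dimensional subspaces can be patched together by compactness.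

\begin{lemma}\label{lem:local}
Let $R$ be a von Neumann algebra contained isometrically in a Banach space $Z$. Suppose that for every finite-dimensional subspace $F\subset R_*$ and every $0<\delta\le1$ there is a linear map $L:F\to Z^*$ with $L(f)|_R=f$ and $\|L(f)\|\le(1+\delta)\|f\|$ for $f\in F$. Then there is a contractive projection of $Z$ onto $R$.
\end{lemma}

\begin{proof}
Order the pairs by $(F,\delta)\le(F',\delta')$ if $F\subset F'$ and $\delta'\le\delta$; this is a directed set. For each pair choose $L_{F,\delta}$ as in the hypothesis and set $L_{F,\delta}(f)=0$ for $f\in R_*\setminus F$. Then $L_{F,\delta}$ is a point of the product, over $f\in R_*$, of the balls of radius $2\|f\|$ in $Z^*$. These balls are weak$^*$-compact, so the product is compact by Tychonoff's theorem, and a subnet of $(L_{F,\delta})$ converges pointwise weak$^*$ to a map $L:R_*\to Z^*$. Fix $f,g\in R_*$, $\lambda\in\mathbb C$ and $0<\delta_0\le1$. For all pairs beyond $(\operatorname{span}\{f,g\},\delta_0)$ we have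
\[
L_{F,\delta}(\lambda f+g)=\lambda L_{F,\delta}(f)+L_{F,\delta}(g),\qquad L_{F,\delta}(f)|_R=f,\qquad\|L_{F,\delta}(f)\|\le(1+\delta_0)\|f\|,
\]
and these three relations pass to weak$^*$-limits. Hence $L$ is linear, $L(f)|_R=f$, and $\|L(f)\|\le\|f\|$ because $\delta_0$ is arbitrary. For $x\in Z$ the functional $f\mapsto L(f)(x)$ on $R_*$ has norm at most $\|x\|$, so it is given by a unique element $P(x)\in R$ with $\|P(x)\|\le\|x\|$. The map $P$ is linear, and for $x\in R$ we have $f(P(x))=L(f)(x)=f(x)$ for all $f\in R_*$, so $P(x)=x$.
\end{proof}

The gap between the two lemmas is now visible. Let $F\subset M_*$ have dimension $n$ and let $J:\mathbb C^n\to F$ be a linear isomorphism. For $p=2$, Lemma~\ref{lem:dual} lifts $J$ with a bound of the form $C|h|$, while Lemma~\ref{lem:local} needs the bound $\|Jh\|$. Whatever $J$ we choose, the two bounds can be made to agree only if $F$ is isometric to a Hilbert space.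

\section{The idea in dimension two}\label{sec:model}

For $n=1$ there is no gap, so the first case of interest is $n=2$. We treat one non-Euclidean norm on $\mathbb C^2$ in an idealized setting in which no approximation is needed. Put, for $h\in\mathbb C^2\setminus\{0\}$,
\[
\gamma(h)=\frac{3|h_1|^2+2|h_2|^2}{|h|},\qquad\gamma'(h)=\frac{2|h_1|^2+3|h_2|^2}{|h|},\qquad\text{so that}\qquad\gamma(h)+\gamma'(h)=5|h|,
\]
and $\gamma(0)=\gamma'(0)=0$. We claim that
\begin{equation}\label{eq:model}
\gamma(h)=\frac{15}2\int_S|\langle h,s\rangle|\,|s_1|^2\,d\sigma(s),\qquad\gamma'(h)=\frac{15}2\int_S|\langle h,s\rangle|\,|s_2|^2\,d\sigma(s).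
\end{equation}
By symmetry and homogeneity it is enough to prove the first formula for $|h|=1$. Write $s=\alpha_1h+\alpha_2h^\perp$ with $h^\perp=(-\bar h_2,\bar h_1)$. The vectors $h,h^\perp$ form an orthonormal basis, so $(\alpha_1,\alpha_2)$ is distributed according to $\sigma$, and
\[
|\langle h,s\rangle|=|\alpha_1|,\qquad|s_1|^2=|\alpha_1|^2|h_1|^2+|\alpha_2|^2|h_2|^2-2\operatorname{Re}(\alpha_1\bar\alpha_2h_1h_2).
\]
The last term is odd in $\alpha_2$ and integrates to $0$ against $|\alpha_1|$. The variable $|\alpha_1|^2$ is uniformly distributed on $[0,1]$: if $G_1,G_2$ are independent standard complex Gaussian variables, then $(G_1,G_2)/|(G_1,G_2)|$ has law $\sigma$, the variables $|G_j|^2$ are independent and exponential with the same parameter, and so $(1-\tau)|G_1|^2\le\tau|G_2|^2$ has probability $\tau$ for $0\le\tau\le1$. Therefore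
\[
\int_S|\alpha_1|^3\,d\sigma=\int_0^1\tau^{3/2}\,d\tau=\frac25,\qquad\int_S|\alpha_1||\alpha_2|^2\,d\sigma=\int_0^1\tau^{1/2}(1-\tau)\,d\tau=\frac4{15},
\]
and multiplication by $15/2$ gives the coefficients $3$ and $2$. By \eqref{eq:model}, $\gamma$ is a norm. It is not a Hilbert space norm: a Hermitian form that depends only on $|h_1|,|h_2|$ and has the values $9$ and $4$ at $e_1$ and $e_2$ is $9|h_1|^2+4|h_2|^2$, which equals $13$ at $e_1+e_2$, whereas $\gamma(e_1+e_2)^2=25/2$.

For this section only, let $N$ be a von Neumann algebra and $M$ a weak$^*$-closed $*$-subalgebra of the form $M=M_0\oplus L_\infty(S,\sigma)$, and let $q$ be the unit of $M_0$. Assume that every linear map $\ell_2^2\to M_*$ has a lifting to $N^*$ of the same norm. Let $J:\mathbb C^2\to(M_0)_*$ be linear with $\|Jh\|=\gamma(h)$; by \eqref{eq:model} an example is $M_0=L_\infty(S,\sigma)$ with $Jh$ the density $\frac{15}2\langle h,s\rangle|s_1|^2$. We want a lifting of $J$ to $(qNq)^*$ with norms at most $\gamma(h)$. Applied to $J$ itself, the assumption gives only the bound $3|h|$, which is too large at $h=e_2$. Apply it instead to the padded family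
\[
\psi_h(x\oplus w)=(Jh)(x)+\frac{15}2\int_Sw(s)\,\langle h,s\rangle\,|s_2|^2\,d\sigma(s),
\]
which is linear in $h$ and satisfies $\|\psi_h\|\le\gamma(h)+\gamma'(h)=5|h|$. Let $\tilde\psi_h\in N^*$ be a lifting with $\|\tilde\psi_h\|\le5|h|$. Fix $h$, and let $w_h\in L_\infty(S,\sigma)$ be a function of modulus $1$ with $w_h(s)\langle h,s\rangle=|\langle h,s\rangle|$. Since $0\oplus w_h$ lies in $M$, the value $\tilde\psi_h(0\oplus w_h)=\psi_h(0\oplus w_h)=\gamma'(h)$ is forced. Let $y\in qNq$ with $\|y\|\le1$ and $\tilde\psi_h(y)\ge0$. The elements $y$ and $0\oplus w_h$ lie in orthogonal corners of $N$, so their sum has norm at most $1$, and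
\[
\tilde\psi_h(y)+\gamma'(h)=\tilde\psi_h\bigl(y+(0\oplus w_h)\bigr)\le5|h|=\gamma(h)+\gamma'(h).
\]
Thus $\|\tilde\psi_h|_{qNq}\|\le\gamma(h)$, and $h\mapsto\tilde\psi_h|_{qNq}$ is the required lifting of $J$.

Three features of the example have to be replaced. The norm $\gamma$ came with a complement $\gamma'$ that is an average of moduli of linear forms; a general norm has such a complement only approximately. The algebra $M$ had a commutative summand to carry the padding; finitely many orthogonal projections will take its place. Finally, the lifting is obtained only on a corner $qNq$ that leaves room for the padding, and we must recover all of $M$ from such a corner.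

\section{Completing a norm by moduli of linear forms}\label{sec:norms}

In the example the Euclidean norm could be split because it is itself an average of the functions $|\langle\cdot,s\rangle|$ over the whole sphere. We isolate this property, since the norms $\|\cdot\|_{p'}$ needed for Theorem~\ref{thm:lp} share it.

\begin{definition}\label{def:averaged}
A norm $\beta$ on $\mathbb C^n$ is \emph{averaged} if there is a finite positive Borel measure $\mu$ on $S$, with $\mu(O)>0$ for every nonempty open set $O\subset S$, such that
\[
\beta(h)=\int_S|\langle h,s\rangle|\,d\mu(s)\qquad(h\in\mathbb C^n).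
\]
\end{definition}

The Euclidean norm is averaged: by unitary invariance $\int_S|\langle h,s\rangle|\,d\sigma(s)$ has the same value $\kappa^{-1}>0$ for all $h\in S$, so $\mu=\kappa\sigma$ will do.

The aim of this section is Lemma~\ref{lem:pad}, a density statement that we prove by duality. The measures that appear are invariant under multiplication by unimodular scalars, because all functions involved are; we call a function or a measure on $S$ \emph{invariant} if it is invariant under $h\mapsto e^{i\theta}h$ for all real $\theta$. The first step is a uniqueness theorem.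

\begin{lemma}\label{lem:unique}
Let $\nu$ be an invariant finite real Borel measure on $S$ such that $\int_S|\langle h,s\rangle|\,d\nu(h)=0$ for all $s\in S$. Then $\nu=0$.
\end{lemma}

\begin{proof}
\emph{Reduction to real linear forms.} Identify $\mathbb C^n$ with $\mathbb R^d$, $d=2n$, with the real inner product $x\cdot h=\operatorname{Re}\langle h,x\rangle$. For a complex number $\zeta$ the mean of $|\operatorname{Re}(e^{i\theta}\zeta)|$ over $\theta\in[0,2\pi]$ is $\frac2\pi|\zeta|$. By the invariance of $\nu$, Fubini's theorem and homogeneity in $x$,
\begin{equation}\label{eq:real}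
\int_S|x\cdot h|\,d\nu(h)=\int_S\frac1{2\pi}\int_0^{2\pi}|\operatorname{Re}(e^{i\theta}\langle h,x\rangle)|\,d\theta\,d\nu(h)=\frac2\pi\int_S|\langle h,x\rangle|\,d\nu(h)=0\qquad(x\in\mathbb R^d).
\end{equation}

\emph{Even test functions are superpositions of the functions $h\mapsto|x\cdot h|$.} The function $x\mapsto|x\cdot h|$ is constant along the hyperplane $h^\perp$, so its integral against a Fourier transform $\hat\varphi$ depends only on the values of $\varphi$ on the line $\mathbb Rh$. We compute it. Let $g$ be the restriction to $S$ of a real polynomial on $\mathbb R^d$, let $\omega\ge0$ be a nonzero smooth function with compact support in $(0,\infty)$, and put $\varphi(\rho h)=\omega(\rho)g(h)$ for $\rho>0$, $h\in S$, and $\varphi(0)=0$. Then $\varphi\in C_c^\infty(\mathbb R^d)$ vanishes near $0$, and $\hat\varphi(x)=\int\varphi(y)e^{-ix\cdot y}\,dy$ is a Schwartz function.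

Fix $h\in S$ and $t\in\mathbb R$. The function $y'\mapsto\int_{\mathbb R}\varphi(\rho h+y')e^{-it\rho}\,d\rho$ is smooth and compactly supported on the real hyperplane $h^\perp$, and its Fourier transform on $h^\perp$ is $x'\mapsto\hat\varphi(th+x')$. Fourier inversion at $y'=0$ gives
\[
\int_{h^\perp}\hat\varphi(th+x')\,dx'=(2\pi)^{d-1}\hat\xi(t),\qquad\text{where }\xi(\rho)=\varphi(\rho h),\ \rho\in\mathbb R.
\]
As $\xi$ vanishes near $0$, the function $\chi(\rho)=\xi(\rho)/\rho^2$ belongs to $C_c^\infty(\mathbb R)$, and differentiation under the integral sign gives $\hat\chi''=-\hat\xi$. For a Schwartz function $f$ on $\mathbb R$, integration by parts gives $\int_0^\infty tf''(t)\,dt=-\int_0^\infty f'(t)\,dt=f(0)$ and $\int_{-\infty}^0(-t)f''(t)\,dt=\int_{-\infty}^0f'(t)\,dt=f(0)$. Since $\xi(\rho)=\omega(\rho)g(h)$ for $\rho>0$ and $\xi(\rho)=\omega(|\rho|)g(-h)$ for $\rho<0$,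
\[
\int_{\mathbb R}|t|\,\hat\xi(t)\,dt=-2\hat\chi(0)=-2\int_{\mathbb R}\xi(\rho)\rho^{-2}\,d\rho=-2b\,\bigl(g(h)+g(-h)\bigr),\qquad b=\int_0^\infty\omega(\rho)\rho^{-2}\,d\rho>0.
\]
Writing $x=th+x'$, so that $|x\cdot h|=|t|$, we obtain
\begin{equation}\label{eq:fourier}
\int_{\mathbb R^d}|x\cdot h|\,\hat\varphi(x)\,dx=-2b(2\pi)^{d-1}\bigl(g(h)+g(-h)\bigr)\qquad(h\in S).
\end{equation}

\emph{Conclusion.} Integrate \eqref{eq:fourier} against $\nu$. Fubini's theorem applies because $|x|\,|\hat\varphi(x)|$ is integrable and $\nu$ is finite, and by \eqref{eq:real} the left side gives $0$. Since $\nu$ is invariant under $h\mapsto e^{i\pi}h=-h$, we get $\int g\,d\nu=0$. The restrictions of real polynomials are dense in the real continuous functions on $S$ by the Stone--Weierstrass theorem, so $\nu=0$.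
\end{proof}

Invariance cannot be dropped: the difference of the point masses at $h$ and at $ih$ annihilates every function $|\langle\cdot,s\rangle|$.

\begin{lemma}\label{lem:pad}
Let $\beta$ be an averaged norm and $\gamma$ an arbitrary norm on $\mathbb C^n$, and let $\eta>0$. There are $c\ge0$, $K\ge1$, $s_1,\dots,s_K\in S$ and $a_1,\dots,a_K\ge0$ such that
\begin{equation}\label{eq:pad}
\Big|\,\gamma(h)+\sum_{k=1}^Ka_k|\langle h,s_k\rangle|-c\,\beta(h)\Big|\le\eta\,\beta(h)\qquad(h\in\mathbb C^n).
\end{equation}
\end{lemma}

\begin{proof}
Let $X$ be the real Banach space of invariant real continuous functions on $S$, with the supremum norm, and let $\Gamma\subset X$ be the convex cone of all functions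
\[
c\,\beta-\sum_{k=1}^Ka_k|\langle\cdot,s_k\rangle|\qquad(c\ge0,\ K\ge1,\ a_k\ge0,\ s_k\in S).
\]
We show that $\Gamma$ is dense in $X$. Since $\gamma|_S\in X$, some element of $\Gamma$ is then within $\eta\min_S\beta$ of $\gamma|_S$, which is \eqref{eq:pad} for $h\in S$, and the general case follows by homogeneity.

Suppose that $f_0\in X$ is not in the closure of $\Gamma$. By the Hahn--Banach separation theorem there is a bounded real functional $\lambda$ on $X$ with $\lambda(f_0)>\sup_\Gamma\lambda$. As $\Gamma$ is a cone containing $0$, the supremum, being finite, equals $0$. So $\lambda\le0$ on $\Gamma$ and $\lambda\ne0$. For a real continuous function $f$ on $S$ let $Ef(h)=\frac1{2\pi}\int_0^{2\pi}f(e^{i\theta}h)\,d\theta$. Then $Ef\in X$, $\|Ef\|\le\|f\|$, and $Ef=f$ for $f\in X$. By the Riesz representation theorem there is a finite real Borel measure $\nu$ with $\lambda(Ef)=\int f\,d\nu$ for all $f$. It is invariant, because $Ef$ does not change when $f$ is replaced by $f(e^{i\theta}\,\cdot)$, and it represents $\lambda$ on $X$.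

Put $\Phi(s)=\int_S|\langle h,s\rangle|\,d\nu(h)$. This function is continuous, since $|\Phi(s)-\Phi(s')|\le|s-s'|\,|\nu|(S)$. The two kinds of generators of $\Gamma$ give two inequalities: $\Phi(s)\ge0$ for all $s\in S$, because $-|\langle\cdot,s\rangle|\in\Gamma$, and $\int\beta\,d\nu\le0$, because $\beta\in\Gamma$. With $\mu$ as in Definition~\ref{def:averaged}, Fubini's theorem gives
\[
0\le\int_S\Phi\,d\mu=\int_S\beta\,d\nu\le0.
\]
If $\Phi(s_0)>0$ for some $s_0$, the open set $\{\Phi>\Phi(s_0)/2\}$ has positive $\mu$-measure and the integral of $\Phi$ is positive. Hence $\Phi=0$, so $\nu=0$ by Lemma~\ref{lem:unique}, and $\lambda=0$, a contradiction.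
\end{proof}

\begin{remark}[The support of $\mu$]\label{rem:l1}
The lemma fails for $\beta=\|\cdot\|_1$ and $n\ge2$, although $\|h\|_1=\sum_j|\langle h,e_j\rangle|$ is an integral against a measure with finite support. Indeed, let $\Sigma(h)$ be the sum in \eqref{eq:pad}. Using \eqref{eq:pad} at $e_1+e_2$, $e_1$, $e_2$ and the subadditivity of $\Sigma$, we get
\[
\gamma(e_1+e_2)\ge2c-2\eta-\Sigma(e_1)-\Sigma(e_2)\ge\gamma(e_1)+\gamma(e_2)-4\eta,
\]
which is false for $\gamma=|\cdot|$ and $4\eta<2-\sqrt2$. This matches the failure of Theorem~\ref{thm:lp} for $p=\infty$.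
\end{remark}

\begin{remark}[The number of terms]\label{rem:K}
Let $n\ge2$ and $\beta=|\cdot|$. If $\gamma$ is not a multiple of $|\cdot|$, then $K$ cannot stay bounded as $\eta\to0$. Suppose that \eqref{eq:pad} holds with a fixed $K$ for a sequence $\eta\to0$. Taking $h=s_k$ gives $a_k\le c+\eta$. Divide by $1+c$ and pass to a subsequence; in the limit $\lambda\gamma+\sum_ka_k'|\langle\cdot,s_k'\rangle|=c'|\cdot|$ with $\lambda,a_k',c'\ge0$ and $\lambda+c'=1$. Fix $k$ and a unit vector $h_0$ orthogonal to $s_k'$, and consider the second difference $f(h_0+\tau s_k')+f(h_0-\tau s_k')-2f(h_0)$ for $\tau>0$. It is nonnegative for each term on the left, by convexity; it equals $2a_k'\tau$ for the $k$-th term; and it equals $2c'(\sqrt{1+\tau^2}-1)\le c'\tau^2$ for the right side. So all $a_k'$ vanish and $\lambda\gamma=c'|\cdot|$, where $\lambda+c'=1$ forces $\lambda>0$. This is why the next section asks for arbitrarily many orthogonal projections.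
\end{remark}

\section{A contractive projection on a corner}\label{sec:corner}

We return to $M=A^{**}\subset N=B^{**}$ and record the assumption in the form in which it is used.

\begin{enumerate}
\item[(L)] For every $n\ge1$ there is an averaged norm $\beta$ on $\mathbb C^n$ with the following property: for all $C,\varepsilon>0$, every linear map $h\mapsto\psi_h$ from $\mathbb C^n$ to $M_*$ with $\|\psi_h\|\le C\beta(h)$ has a lifting to $N^*$ with $\|\tilde\psi_h\|\le(1+\varepsilon)C\beta(h)$.
\end{enumerate}

By Lemma~\ref{lem:dual} with $p=2$, condition (ii) implies (L) with $\beta=|\cdot|$. The next proposition is the only place where (L) is used.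

\begin{proposition}\label{prop:corner}
Assume \textup{(L)}. Let $q\in M$ be a nonzero projection such that for every $K$ there are $K$ nonzero mutually orthogonal projections of $M$, all orthogonal to $q$. Then there is a contractive projection $P_q$ of $qNq$ onto $qMq$.
\end{proposition}

\begin{proof}
We verify the hypothesis of Lemma~\ref{lem:local} for $R=qMq$ and $Z=qNq$. Let $F\subset(qMq)_*$ be a subspace of finite dimension $n\ge1$ (for $F=0$ there is nothing to prove) and let $0<\delta\le1$. Fix a linear isomorphism $J:\mathbb C^n\to F$, put $\gamma(h)=\|Jh\|$, and let $\beta$ be the norm given by (L). All norms on $\mathbb C^n$ are equivalent, so there is $\eta>0$ with $3\eta\beta\le\delta\gamma$. Let $c,K,s_k,a_k$ be as in Lemma~\ref{lem:pad}.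

\emph{The padding.} We need normal functionals $\rho_1,\dots,\rho_K$ of norm $1$ that vanish on $qMq$ and attain their norms on disjoint parts of $M$. Choose nonzero mutually orthogonal projections $r_1,\dots,r_K\in M$ orthogonal to $q$, choose normal states $\tau_k$ of $r_kMr_k$, and put $\rho_k(x)=\tau_k(r_kxr_k)$ for $x\in M$. By (F2) these are normal states of $M$, and
\begin{equation}\label{eq:rho}
\rho_k(r_k)=1,\qquad\rho_k(r_l)=0\quad(l\ne k),\qquad\rho_k|_{qMq}=0.
\end{equation}
Define
\[
\psi_h(x)=(Jh)(qxq)+\sum_{k=1}^Ka_k\langle h,s_k\rangle\rho_k(x)\qquad(x\in M).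
\]
Then $\psi_h\in M_*$ depends linearly on $h$, and \eqref{eq:pad} gives
\[
\|\psi_h\|\le\gamma(h)+\sum_ka_k|\langle h,s_k\rangle|\le(c+\eta)\beta(h).
\]
From \eqref{eq:rho} and $qr_kq=0$ we read off
\begin{equation}\label{eq:values}
\psi_h|_{qMq}=Jh,\qquad\psi_h(r_k)=a_k\langle h,s_k\rangle.
\end{equation}

\emph{The lifting.} Choose $\varepsilon>0$ with $(1+\varepsilon)(c+\eta)\le c+2\eta$. By (L) there is a lifting $h\mapsto\tilde\psi_h\in N^*$ with $\|\tilde\psi_h\|\le(c+2\eta)\beta(h)$. Note that $c$ may be much larger than the size of $\gamma$; a lifting that lost a fixed factor $C>1$ would leave an error $(C-1)c\beta(h)$ that we could not control. Here the constant $1$ in the assumption is essential.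

\emph{Removing the padding.} Fix $h$. Let $y\in qNq$ with $\|y\|\le1$, and let $\zeta_0,\dots,\zeta_K$ be complex numbers of modulus $1$. Put $x=\zeta_0y+\sum_k\zeta_kr_k$. Since $y=qyq$ and $q,r_1,\dots,r_K$ are mutually orthogonal, all cross terms in $x^*x$ vanish and $x^*x=y^*y+\sum_kr_k\le q+\sum_kr_k$, which is a projection; so $\|x\|\le1$. Choose the $\zeta_k$ so that $\zeta_0\tilde\psi_h(y)$ and all $\zeta_k\tilde\psi_h(r_k)$ are nonnegative. As $r_k\in M$, we have $\tilde\psi_h(r_k)=\psi_h(r_k)$, and \eqref{eq:values} gives
\[
|\tilde\psi_h(y)|+\sum_ka_k|\langle h,s_k\rangle|=\tilde\psi_h(x)\le(c+2\eta)\beta(h).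
\]
By the other half of \eqref{eq:pad}, $c\beta(h)-\sum_ka_k|\langle h,s_k\rangle|\le\gamma(h)+\eta\beta(h)$. Taking the supremum over $y$,
\[
\|\tilde\psi_h|_{qNq}\|\le\gamma(h)+3\eta\beta(h)\le(1+\delta)\|Jh\|.
\]
The map $L(Jh)=\tilde\psi_h|_{qNq}$ is linear from $F$ to $(qNq)^*$, and $L(Jh)|_{qMq}=\psi_h|_{qMq}=Jh$ by \eqref{eq:values}. Lemma~\ref{lem:local} now gives $P_q$.
\end{proof}

\section{From a corner to the bidual}\label{sec:global}

Proposition~\ref{prop:corner} never applies to $q=e$, since no nonzero projection of $M$ is orthogonal to $e$. The remedy is to write $M$ as an algebra of $2\times2$ matrices over a corner $qMq$, to use the complementary corner for the padding, and to apply $P_q$ entrywise. This requires that the unit can be halved and that the second half can be subdivided indefinitely. Both can fail in type I: the algebra $\mathbb C$ cannot be halved, and an algebra of $k\times k$ scalar matrices contains at most $k$ nonzero mutually orthogonal projections. So we split off the type I summand, where a contractive projection exists with no assumption at all.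

\begin{lemma}\label{lem:typeI}
Let $z\in M$ be a nonzero central projection such that $zM$ is of type I. There is a contractive projection of $zNz$ onto $zM$.
\end{lemma}

\begin{proof}
Represent the von Neumann algebra $zNz$ faithfully, normally and unitally on a Hilbert space $H$. The subalgebra $zM$ is weak$^*$-closed and contains the unit $z$, so it becomes a von Neumann algebra of type I on $H$. Restrict to $zNz$ the contractive projection $B(H)\to zM$ given by (F6).
\end{proof}

\begin{lemma}\label{lem:halving}
Let $R\ne0$ be a von Neumann algebra without nonzero abelian projection.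
\begin{enumerate}
\item[(a)] There are nonzero orthogonal projections $q,r\in R$ with $q\sim r$ and $q+r=1$.
\item[(b)] Every nonzero projection $r\in R$ majorizes, for every $K$, $K$ nonzero mutually orthogonal projections.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Zorn's lemma there is a maximal family of pairs $(q_i,r_i)$ of nonzero projections of $R$ such that all the $q_i$ and $r_j$ are mutually orthogonal and $q_i\sim r_i$. Put $f=1-\sum_i(q_i+r_i)$. We show that $f$ is abelian. Let $g\le f$ be a projection of $R$ and suppose that $x\in gR(f-g)$ is nonzero, with polar decomposition $x=v|x|$. Then $vv^*\le g$ and $v^*v\le f-g$ are nonzero, orthogonal and equivalent, and both lie under $f$, so the pair can be added to the family. This contradicts maximality; hence $gR(f-g)=0$ and, taking adjoints, $(f-g)Rg=0$. For $y\in fRf$ this gives $gy=gyf=gyg=fyg=yg$. So every projection of $fRf$ is central in $fRf$, and since the projections span a dense subspace, $fRf$ is commutative. By hypothesis $f=0$. Put $q=\sum_iq_i$ and $r=\sum_ir_i$. Then $q+r=1$, $qr=0$, and $q\sim r$ by (F2). Equivalent projections are both zero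 or both nonzero, and $q+r\ne0$.

(b) Let $g\in R$ be a nonzero projection. If $0$ and $g$ were the only projections under $g$, then $gRg=\mathbb Cg$ by (F2), and $g$ would be abelian. So $g=g'+(g-g')$ with both summands nonzero projections. Starting from $r$ and splitting one piece at a time, we obtain $K$ pieces after $K-1$ steps.
\end{proof}

To pass from $q$ to $q+r$ we apply $P_q$ to the entries of a $2\times2$ matrix. For a general contraction this can increase the norm: transposition on $M_2(\mathbb C)$ is isometric, but applied entrywise it sends the unitary $[\epsilon_{ji}]_{i,j}$ to $[\epsilon_{ij}]_{i,j}$, which is twice a projection (here $\epsilon_{ij}$ are the matrix units). Tomiyama's theorem excludes this for contractive projections.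

\begin{lemma}\label{lem:matrix}
Let $q,r\in M$ be nonzero orthogonal projections that are equivalent in $M$, and let $z=q+r$. If there is a contractive projection $P_q$ of $qNq$ onto $qMq$, then there is a contractive projection of $zNz$ onto $zMz$.
\end{lemma}

\begin{proof}
Let $v\in M$ satisfy $v^*v=q$ and $vv^*=r$, so that $v=rvq$. Put $w_1=q$ and $w_2=v$. Then $w_i=zw_iq$, and
\[
w_i^*w_j=\delta_{ij}q,\qquad w_1w_1^*+w_2w_2^*=z,
\]
where $w_1^*w_2=qrv=0$. Define $\Theta:zNz\to M_2(qNq)$ and $\Theta':M_2(qNq)\to zNz$ by $\Theta(x)=[w_i^*xw_j]$ and $\Theta'([y_{ij}])=\sum_{i,j}w_iy_{ij}w_j^*$. The displayed relations give $\Theta'\Theta(x)=zxz=x$ and $\Theta\Theta'([y_{ij}])=[qy_{ij}q]=[y_{ij}]$, and the $(i,j)$ entry of $\Theta(x)\Theta(x')$ is $\sum_kw_i^*xw_kw_k^*x'w_j=w_i^*xx'w_j$. Also $\Theta(x^*)=\Theta(x)^*$. So $\Theta$ is a $*$-isomorphism, hence isometric. Since $w_1,w_2\in M$, the map $\Theta$ sends $zMz$ into $M_2(qMq)$ and $\Theta'$ sends $M_2(qMq)$ into $zMz$; thus $\Theta(zMz)=M_2(qMq)$.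

By (F3), $P_q$ is completely positive, so $P_q^{(2)}:[y_{ij}]\mapsto[P_q(y_{ij})]$ is positive on $M_2(qNq)$. It is unital because $P_q(q)=q$, and so it has norm $1$ by (F4). It maps into $M_2(qMq)$ and fixes that algebra pointwise. Therefore $\Theta'\circ P_q^{(2)}\circ\Theta$, that is, the map $x\mapsto\sum_{i,j}w_iP_q(w_i^*xw_j)w_j^*$, is a contractive projection of $zNz$ onto $zMz$.
\end{proof}

\begin{proposition}\label{prop:global}
Condition \textup{(L)} implies \textup{(iii)}.
\end{proposition}

\begin{proof}
Write $e=z_1+z_2$ as in (F5), applied to $M$. We construct contractive projections $P_i:z_iNz_i\to z_iM$, taking $P_i=0$ if $z_i=0$. If $z_1\ne0$, Lemma~\ref{lem:typeI} gives $P_1$. If $z_2\ne0$, apply Lemma~\ref{lem:halving} to $R=z_2M$. Part (a) gives $z_2=q+r$ with $q\sim r$ nonzero and orthogonal. By part (b), $r$ majorizes arbitrarily many nonzero mutually orthogonal projections, and these are orthogonal to $q$. Proposition~\ref{prop:corner} gives $P_q$, and Lemma~\ref{lem:matrix} gives $P_2$, as $z_2Mz_2=z_2M$.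

The projections $z_i$ are central in $M$ but need not be central in $N$, so we compress. For $x\in N$ put
\[
P(x)=P_1(z_1xz_1)+P_2(z_2xz_2).
\]
The two terms lie in the complementary direct summands $z_1M$ and $z_2M$ of $M$, so
\[
\|P(x)\|=\max\bigl(\|P_1(z_1xz_1)\|,\|P_2(z_2xz_2)\|\bigr)\le\|x\|.
\]
If $x\in M$, then $z_ixz_i=z_ix\in z_iM$, so $P(x)=z_1x+z_2x=ex=x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Lemma~\ref{lem:easy} with $p=2$ gives (iii)$\Rightarrow$(iv)$\Rightarrow$(i)$\Rightarrow$(ii). Condition (ii) implies (L), as noted in Section~\ref{sec:corner}, and (L) implies (iii) by Proposition~\ref{prop:global}.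
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:wep}]
(a) By Theorem~\ref{thm:main} it suffices to show that the weak expectation property is equivalent to (iii) for $B=B(H)$. If $P:B(H)^{**}\to A^{**}$ is a contractive projection, it is completely positive by (F3), and $T=P|_{B(H)}$ has the required properties. Conversely, let $T:B(H)\to A^{**}=(A^*)^*$ be a contraction with $T(a)=a$ for $a\in A$. Its extension $\hat T:B(H)^{**}\to A^{**}$ from \eqref{eq:hat} is contractive and weak$^*$-continuous. It is the identity on $A$, hence on $A^{**}$ by (F1).

(b) Here $M$ denotes the given von Neumann algebra. If $Q:B(H)\to M$ is a contractive projection and $u:M\to\ell_2$ is bounded, then $u\circ Q$ extends $u$ with the same norm. Conversely, if every $u$ extends with the same norm, Theorem~\ref{thm:main} gives a contractive projection $P:B(H)^{**}\to M^{**}$. Apply \eqref{eq:hat} to the identity map $M\to(M_*)^*$: we get a contraction $\pi:M^{**}\to M$ that is the identity on $M$. Then $\pi\circ P|_{B(H)}$ is a contractive projection of $B(H)$ onto $M$.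
\end{proof}

\section{Maps into $\ell_p$}\label{sec:lp}

For Theorem~\ref{thm:lp} we need to know that $\|\cdot\|_{p'}$ is averaged when $1<p'<2$. Unitary invariance is no longer available. It is replaced by a random vector $\theta$ in $\mathbb C^n$ such that the law of $\langle h,\theta\rangle$ depends only on $\|h\|_{p'}$. Such a vector is obtained by giving Gaussian variables random variances. We use one more standard fact: for $0<a<1$ there is a random variable $W\ge0$, called positive stable, with $\mathbb Ee^{-\lambda W}=e^{-\lambda^a}$ for all $\lambda\ge0$. Letting $\lambda\to\infty$ shows that $W>0$ almost surely.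

\begin{lemma}\label{lem:stable}
For $1<p'<2$ and $n\ge1$ the norm $\|\cdot\|_{p'}$ on $\mathbb C^n$ is averaged.
\end{lemma}

\begin{proof}
Put $a=p'/2\in(\frac12,1)$. Let $W_1,\dots,W_n,G_1,\dots,G_n$ be independent random variables, where each $W_j$ is positive stable with parameter $a$ and each $G_j$ is a complex Gaussian variable with density $(4\pi)^{-1}e^{-|x|^2/4}$, so that $\mathbb Ee^{i\operatorname{Re}(\bar\zeta G_j)}=e^{-|\zeta|^2}$ for $\zeta\in\mathbb C$. Put $\theta_j=W_j^{1/2}G_j$ and $\theta=(\theta_1,\dots,\theta_n)$.

\emph{The law of $\langle h,\theta\rangle$.} Conditioning on $W_j$ gives $\mathbb Ee^{i\operatorname{Re}(\bar\zeta\theta_j)}=\mathbb Ee^{-|\zeta|^2W_j}=e^{-|\zeta|^{p'}}$. For $h\in\mathbb C^n$ and $\zeta\in\mathbb C$ we have $\operatorname{Re}(\bar\zeta\langle h,\theta\rangle)=\sum_j\operatorname{Re}\bigl(\overline{\bar\zeta h_j}\,\theta_j\bigr)$, so by independence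
\[
\mathbb Ee^{i\operatorname{Re}(\bar\zeta\langle h,\theta\rangle)}=\prod_je^{-|\zeta h_j|^{p'}}=e^{-(|\zeta|\,\|h\|_{p'})^{p'}}.
\]
This is the characteristic function of $\|h\|_{p'}\theta_1$. Hence $\mathbb E|\langle h,\theta\rangle|=\kappa'\|h\|_{p'}$ with $\kappa'=\mathbb E|\theta_1|=\mathbb EW_1^{1/2}\,\mathbb E|G_1|>0$.

\emph{Finiteness of $\kappa'$.} The substitution $\lambda\mapsto\lambda/w$ shows that $\int_0^\infty(1-e^{-\lambda w})\lambda^{-3/2}\,d\lambda=c_0w^{1/2}$ for $w>0$, with $0<c_0<\infty$ the value at $w=1$. By Tonelli's theorem,
\[
c_0\,\mathbb EW_1^{1/2}=\int_0^\infty(1-e^{-\lambda^a})\lambda^{-3/2}\,d\lambda\le\int_0^1\lambda^{a-3/2}\,d\lambda+\int_1^\infty\lambda^{-3/2}\,d\lambda,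
\]
which is finite because $a>\frac12$. This is where $p'>1$ is used.

\emph{The measure.} Almost surely $\theta\ne0$. Let $\mu$ be the positive Borel measure on $S$ defined by $\mu(D)=\kappa'^{-1}\,\mathbb E\bigl[|\theta|\,1_D(\theta/|\theta|)\bigr]$. It is finite, since $\mathbb E|\theta|\le n\kappa'$, and
\[
\int_S|\langle h,s\rangle|\,d\mu(s)=\kappa'^{-1}\,\mathbb E|\langle h,\theta\rangle|=\|h\|_{p'}.
\]
Let $O\subset S$ be open and nonempty. The set $\{\rho s:\rho>0,\ s\in O\}$ is open and nonempty in $\mathbb C^n$. Conditionally on $W_1,\dots,W_n$, which are positive, $\theta$ has a strictly positive density on $\mathbb C^n$, so $\theta$ lies in this set with positive probability. Since $|\theta|>0$ there, $\mu(O)>0$.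
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lp}]
Let $2\le p<\infty$. For $p=2$ the two conditions are (i) and (ii). For $p>2$, Lemma~\ref{lem:easy} gives (iii)$\Rightarrow$(i$_p$)$\Rightarrow$(ii$_p$). If (ii$_p$) holds, then Lemmas~\ref{lem:dual} and~\ref{lem:stable} show that (L) holds with $\beta=\|\cdot\|_{p'}$, and Proposition~\ref{prop:global} gives (iii).

Let $p=\infty$, and let $A\subset B$ be any inclusion. A bounded map $u:A\to\ell_\infty$ is a sequence of functionals $\varphi_j\in A^*$ with $\|u\|=\sup_j\|\varphi_j\|$. Extending each $\varphi_j$ to $B$ with the same norm by the Hahn--Banach theorem, we obtain an extension of $u$ with the same norm, and the same argument applies to $\ell_\infty^n$. So the analogues of (i$_p$) and (ii$_p$) hold for every inclusion. But (iii) can fail. Let $A=VN(\mathbb F_2)$ be the von Neumann algebra generated by the left regular representation of the free group on two generators, and let $B=B(\ell_2(\mathbb F_2))$. It is a standard fact that $VN(\mathbb F_2)$ is not injective. By Corollary~\ref{cor:wep}(b), condition (i) fails for this inclusion, and therefore (iii)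 fails by Theorem~\ref{thm:main}.
\end{proof}

The last example also shows that the assumption of the problem is a genuine restriction: some bounded map from $VN(\mathbb F_2)$ to $\ell_2$ has no norm-preserving extension to $B(\ell_2(\mathbb F_2))$, although every such map has an extension of norm at most $C\|u\|$.

\begin{thebibliography}{1}

\bibitem{TPCOS}
\emph{Tensor products of $C^*$-algebras and operator spaces},
\texttt{https://www.math.tamu.edu/\textasciitilde pisier/TPCOS.pdf}.

\end{thebibliography}
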